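
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Folding, Andrews--Curtis classes, and automorphisms of $X*Y$ over $X\times Y$}

\begin{abstract}
Let $X$ and $Y$ be free groups with bases $x_1,\dots,x_n$ and $y_1,\dots,y_n$, let
$\pi:X*Y\to X\times Y$ be the natural projection, and let $Z\le X*Y$ be the subgroup generated by the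
elements $z_i=x_iy_i$. We prove that every automorphism $\alpha$ of $X*Y$ with
$\pi\alpha(z_i)=\pi(z_i)$ for all $i$ can be composed with an automorphism $\kappa$ satisfying
$\pi\kappa=\pi$ so that $\kappa\alpha$ is the identity on $Z$. This confirms a conjecture posed
in~\cite{FHD}. The main step extracts from a tuple in $X\times Q$, by Stallings folding, an
Andrews--Curtis class of tuples in the group $Q$, and shows that this class is invariant under Nielsen moves.
\end{abstract}

\section{The question and the results}

\subsection{The question}
Fix $n\ge 1$; for $n=0$ there is nothing to prove. Let $X$ and $Y$ be free groups with bases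
$x_1,\dots,x_n$ and $y_1,\dots,y_n$, and put
$F=X*Y$. Let $\xi:F\to X$ and $\eta:F\to Y$ be the projections that kill all $y_i$ and all $x_i$,
respectively. Then $\pi=(\xi,\eta):F\to X\times Y$ is the natural projection. Put $z_i=x_iy_i$, so that
$\pi(z_i)=(x_i,y_i)$, and let $Z=\langle z_1,\dots,z_n\rangle$. Since $x_i=z_iy_i^{-1}$, the tuple
$(z_1,\dots,z_n,y_1,\dots,y_n)$ is a basis of $F$. We abbreviate it to $(z,y)$, and treat other tuples
in the same way. Products of maps are compositions, the right factor being applied first.

Let $\mathscr K_n$ be the group of all $\kappa\in\mathrm{Aut}(F)$ with $\pi\kappa=\pi$, that is, of all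
lifts of the identity of $X\times Y$ to automorphisms of $F$. Let $\mathscr A_n$ be the set of all
$\alpha\in\mathrm{Aut}(F)$ such that, for all $i\le n$,
\begin{enumerate}
\item[(i)] $\pi\alpha(z_i)=\pi(z_i)$, and
\item[(ii)] $\xi\alpha(y_i)=1$.
\end{enumerate}
Both conditions depend only on $\pi\alpha$. Hence $\mathscr K_n\subseteq\mathscr A_n$, and
$\kappa\alpha\in\mathscr A_n$ whenever $\kappa\in\mathscr K_n$ and $\alpha\in\mathscr A_n$.

An $\alpha\in\mathscr A_n$ fixes the elements $z_i$ as far as $\pi$ can see. It is conjectured
in~\cite{FHD} that a lift of the identity can then correct $\alpha$ so that the $z_i$ are really fixed.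
We prove this.

\begin{theorem}\label{thm:main}
For every $\alpha\in\mathscr A_n$ there is $\kappa\in\mathscr K_n$ with $\kappa\alpha(z_i)=z_i$ for all
$i\le n$.
\end{theorem}

\subsection{What has to be shown}\label{ss:what}
For $\alpha\in\mathscr A_n$ put $w_i=\eta\alpha(y_i)\in Y$. Then
\[
\pi\alpha(z_i)=(x_i,y_i),\qquad \pi\alpha(y_i)=(1,w_i),
\]
so the tuple $w=w(\alpha)$ determines $\pi\alpha$. If $\kappa$ is as in the theorem, then
$\beta=\kappa\alpha$ fixes $Z$ pointwise and $\pi\beta=\pi\alpha$. Conversely, given an automorphism
$\beta$ with these two properties, $\kappa=\beta\alpha^{-1}$ satisfies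
$\pi\kappa=\pi\alpha\alpha^{-1}=\pi$. So the theorem says: \emph{every tuple $w(\alpha)$ with
$\alpha\in\mathscr A_n$ is already of the form $w(\beta)$ with $\beta\in\mathscr A_n$ fixing $Z$
pointwise.}

Which tuples arise from such $\beta$? Let $n\ge2$. The automorphism that fixes $z$, sends $y_1$ to
$y_1y_2$ and fixes the other $y_i$ is one such $\beta$. So is the automorphism that fixes $z$, sends
$y_1$ to $z_2y_1z_2^{-1}$ and fixes the other $y_i$: here $\xi(z_2y_1z_2^{-1})=x_2x_2^{-1}=1$ and
$\eta(z_2y_1z_2^{-1})=y_2y_1y_2^{-1}$. Thus we can multiply entries of $w$ and also conjugate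
a single entry. These are the essential \emph{Andrews--Curtis moves}. Composing such automorphisms, we
reach every tuple that is Andrews--Curtis equivalent to $(y_1,\dots,y_n)$ (Lemma~\ref{lem:lift} below).

What do we know about $w(\alpha)$ for general $\alpha$? Since $\pi\alpha$ is onto, the elements
$(x_i,y_i)$ and $(1,w_i)$ generate $X\times Y$. Let $N$ be the normal closure of $w$ in $Y$. Then
$X\times(Y/N)$ is generated by the elements $(x_i,y_iN)$, so it is the graph of a homomorphism
$X\to Y/N$. Hence $Y/N=1$: the tuple $w$ \emph{normally generates} $Y$. For $n=1$ this suffices. We have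
$w=y^m$ in the infinite cyclic group $Y$, so $m=\pm1$, and the automorphism $\beta$ with
$\beta(z)=z$, $\beta(y)=y^{m}$ does what we want.

For general $n$ the step from ``$w$ normally generates $Y$'' to ``$w$ is Andrews--Curtis equivalent to
$y$'' is exactly what the Andrews--Curtis conjecture (without stabilization) for rank $n$ asserts, and
we do not assume it. We must use more than the surjectivity of $\pi\alpha$, and there is more: the tuple
$\big((x_i,y_i)_i,(1,w_i)_i\big)$ is the image of a basis of $F$. By a theorem of Nielsen it is therefore
connected to $\big((x_i,y_i)_i,(1,y_i)_i\big)$ by Nielsen moves. The difficulty is that the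
intermediate tuples need not have first components $x_1,\dots,x_n,1,\dots,1$, so no tuple $w$ is visible
in them. We shall nevertheless attach to every intermediate tuple an Andrews--Curtis class, and prove the
following. The relation $\sim$ of Andrews--Curtis equivalence and the Nielsen moves are defined in
Section~\ref{sec:AC}.

\begin{theorem}\label{thm:inv}
Let $Q$ be a group, $k\ge0$, and $u_i,u'_i,w_j,w'_j\in Q$ for $i\le n$, $j\le k$. If the $(n+k)$-tuples
\[
\big((x_i,u_i)_i,(1,w_j)_j\big)\quad\text{and}\quad\big((x_i,u'_i)_i,(1,w'_j)_j\big)
\]
in $X\times Q$ are Nielsen equivalent, then $w\sim w'$ in $Q$.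
\end{theorem}

Together with the lifting of Andrews--Curtis moves this gives a statement more general than
Theorem~\ref{thm:main}. In it the letters $F$, $\pi$, $\xi$, $\eta$, $z$ are used in a wider sense than
above; the setting of Theorem~\ref{thm:main} is the case $F=X*Y$, $Q=Y$, $k=n$.

\begin{theorem}\label{thm:general}
Let $F$ be a free group of rank $n+k$, $k\ge0$, let $Q$ be a group, and let
$\pi=(\xi,\eta):F\to X\times Q$ be a homomorphism.
Let $z,z'$ be $n$-tuples in $F$, each of which can be extended to a basis of $F$, such that
$\pi(z_i)=\pi(z'_i)$ and $\xi(z_i)=x_i$ for all $i$, and such that $\eta(z_1),\dots,\eta(z_n)$ generate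
$\eta(F)$. Then there is $\kappa\in\mathrm{Aut}(F)$ with $\pi\kappa=\pi$ and $\kappa(z'_i)=z_i$ for
all $i$.
\end{theorem}

After Section~\ref{sec:AC} we work out a case of the invariant by hand (Section~\ref{sec:example}).
Sections~\ref{sec:folds}--\ref{sec:tuples} construct it and prove Theorem~\ref{thm:inv}.
Section~\ref{sec:lift} proves Theorems~\ref{thm:general} and~\ref{thm:main}, shows that condition~(ii)
is superfluous, and classifies $\mathscr K_n\backslash\mathscr A_n$. Section~\ref{sec:sharp} shows that
the generation hypothesis in Theorem~\ref{thm:general} cannot be dropped.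

\section{Two equivalence relations on tuples}\label{sec:AC}

Let $Q$ be a group. For a tuple $t=(t_1,\dots,t_r)\in Q^r$, $r\ge0$, the \emph{AC moves} are: permute
entries; invert an entry; replace $t_i$ by $t_it_j$ for some $j\ne i$; replace $t_i$ by $gt_ig^{-1}$ for
some $g\in Q$. Inverses of moves are compositions of moves. We write $t\sim t'$, and call $t,t'$
\emph{AC equivalent}, if a chain of moves connects them; $[t]$ is the class of $t$. The length $r$ never
changes: there is no stabilization. Every move preserves the normal closure $N_t$ of
$\{t_1,\dots,t_r\}$ in $Q$, so $N_T$ is defined for an AC class $T$. We write $(t,s)$ for the tuple $t$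
with one further entry $s$.

\begin{lemma}\label{lem:AC}
If $t\sim t'$, then $(t,s)\sim(t',s)$. If $s'N_t=gs^{\pm1}g^{-1}N_t$ for some $g\in Q$ and some choice of
sign, then $(t,s)\sim(t,s')$.
\end{lemma}

\begin{proof}
The first statement is clear: perform the moves on the first entries. For the second, conjugate and, if
necessary, invert $s$. It remains to multiply $s$ on the right by an element of $N_t$. Such an element is
a product of elements $ht_i^{\pm1}h^{-1}$, and we can multiply $s$ by one of these: replace
$t_i$ by $ht_i^{\pm1}h^{-1}$, multiply $s$ by it, and undo the change of $t_i$.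
\end{proof}

So a new entry matters only modulo the normal closure of the old ones, and only up to conjugation and
inversion. This is what makes AC classes suitable for recording elements found one after
the other, each known only modulo its predecessors.

The \emph{Nielsen moves} on a tuple $v=(v_1,\dots,v_N)$ in a group are: permute entries; invert an entry;
replace $v_1$ by $v_1v_2$ (if $N\ge2$). Inverses of moves are again compositions of moves. Tuples
connected by Nielsen moves are \emph{Nielsen equivalent}. By Nielsen's
theorem, any two ordered bases of a free group of finite rank are Nielsen equivalent. Hence so are their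
images under any homomorphism.

\section{Two petals by hand}\label{sec:example}

Let $n=1$, $X=\langle x\rangle$, and let $c,d$ be elements of a group $Q$. Consider the pair $v_1=(x^2,c)$,
$v_2=(x^3,d)$ in $X\times Q$. Euclid's algorithm on the exponents leads by Nielsen moves to a pair whose
first components are $x$ and $1$. There are two natural ways to run it, according to the side on which we
multiply:
\begin{align*}
v_2v_1^{-1}&=(x,dc^{-1}), & v_1(v_2v_1^{-1})^{-2}&=(1,r), & r&=cc\cdot d^{-1}cd^{-1};\\
v_1^{-1}v_2&=(x,c^{-1}d), & (v_1^{-1}v_2)^{-2}v_1&=(1,r'), & r'&=d^{-1}cd^{-1}\cdot cc.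
\end{align*}
The elements $r$ and $r'$ differ in general, but they are conjugate. This agrees with
Theorem~\ref{thm:inv}: for one-entry tuples, AC equivalence means conjugacy up to inversion.

Here is a way to see the class of $r$ in the original pair, without choosing Nielsen moves. Draw a
graph with a central vertex $*$ and two petals, every edge of which carries the letter $x$ and an element
of $Q$:
\[
*\xrightarrow{e_1}p\xrightarrow{e_2}*,\qquad
*\xrightarrow{f_1}p'\xrightarrow{f_2}p''\xrightarrow{f_3}* .
\]
Let the $Q$-labels be $1,c$ on the first petal and $1,1,d$ on the second, so that the petals read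
$(x^2,c)$ and $(x^3,d)$. We fold: edges with the same origin and the same letter are to be identified. If
their $Q$-labels disagree but their termini are different, we may \emph{relabel} at one terminus $a$ by
some $g\in Q$: multiply the labels of edges arriving at $a$ on the right by $g^{-1}$, and those of edges
leaving $a$ on the left by $g$. The labels of closed paths at other vertices do not change.
\begin{enumerate}
\item Fold $e_1,f_1$. The labels agree, and $p'$ becomes $p$.
\item Now $e_2:p\to *$ has label $c$ and $f_2:p\to p''$ has label $1$. Relabel at $p''$ so that $f_2$ gets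
$c$; then $f_3$ gets $c^{-1}d$. Fold $e_2,f_2$; the vertex $p''$ becomes $*$.
\item Now $e_1:*\to p$ has label $1$, and $f_3$ is a loop at $*$ with label $c^{-1}d$. Relabel at $p$ so
that $e_1$ gets $c^{-1}d$; then $e_2$ gets $d^{-1}c\cdot c$. Fold $e_1,f_3$; the vertex $p$ becomes $*$.
\item There remain two loops with labels $c^{-1}d$ and $d^{-1}cc$. They can be identified only if
\[
(c^{-1}d)^{-1}\,d^{-1}cc=d^{-1}cd^{-1}cc=r'
\]
is killed. We record $r'$.
\end{enumerate}
Starting from the other end of the petals we find, in general, a different element. Relabel so that the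
$Q$-labels become $c,1$ and $d,1,1$, and write $\bar e$ for the reverse of $e$. Fold $\bar e_2,\bar f_3$,
merging $p''$ with $p$. Fold $\bar e_1$ (label $c^{-1}$) with $\bar f_2$ (label $1$) after relabeling at
$p'$; then $\bar f_1$ is a loop at $*$ with label $cd^{-1}$. Fold $\bar e_2$ (label $1$) with $\bar f_1$
after relabeling at $p$; this gives $\bar e_1$ the label $dc^{-1}\cdot c^{-1}$. The element recorded at
the last fold is
\[
(cd^{-1})^{-1}\,dc^{-1}c^{-1}=dc^{-1}dc^{-1}c^{-1}=r^{-1}.
\]

In general several elements are recorded. Once the first has been killed, all $Q$-labels make sense only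
modulo its normal closure, so the second is defined only modulo that, and so on. By Lemma~\ref{lem:AC} the
AC class of the recorded tuple does not feel this ambiguity. What must be proved is that the order of the
folds does not matter either.

\section{Decorated graphs and folds}\label{sec:folds}

Fix a group $Q$ and put $L=\{x_1^{\pm1},\dots,x_n^{\pm1}\}\subset X$. Graphs are in the sense of Serre:
every edge $e$ has an origin $o(e)$, a terminus $\tau(e)$ and an inverse edge $\bar e\ne e$.

\begin{definition}
A \emph{decorated graph} $D=(G,\lambda,T,q)$ consists of a finite connected graph $G$ with vertex set $V$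
and edge set $E$; a map $\lambda:E\to L$ with $\lambda(\bar e)=\lambda(e)^{-1}$; an AC class $T$ of tuples
in $Q$; and a map $q:E\to Q/N_T$ with $q(\bar e)=q(e)^{-1}$. Labels extend multiplicatively to paths. We
require:
\begin{enumerate}
\item[(S)] for one vertex $v$, the map $\lambda:\{\text{closed paths at }v\}\to X$ is onto.
\end{enumerate}
\end{definition}

Since passing to another vertex conjugates the image in (S) by the label of a path, (S) then holds at
every vertex. The class $T$ holds the elements recorded so far, and $q$ gives the $Q$-labels, which are
meaningful only modulo $N_T$. For $g:V\to Q/N_T$ let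
\[
q^g(e)=g(o(e))\,q(e)\,g(\tau(e))^{-1}.
\]
This is a \emph{gauge change}, the relabeling of Section~\ref{sec:example} at all vertices at
once. An \emph{isomorphism} $D\to D'$ is an isomorphism of graphs that preserves $\lambda$ and carries
$q'$ to $q^g$ for some $g$, where we require $T=T'$. Isomorphism is an equivalence relation.

A \emph{foldable pair} is a set $f=\{e,e'\}$ of two different edges with $o(e)=o(e')$ and
$\lambda(e)=\lambda(e')$. Since $\lambda(\bar e)=\lambda(e)^{-1}\ne\lambda(e)$, the sets $\{e,e'\}$ and
$\{\bar e,\bar e'\}$ are disjoint. Let $G_f$ be the quotient of $G$ by the identifications $e=e'$,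
$\bar e=\bar e'$, $\tau(e)=\tau(e')$. Nothing else is identified, and $\lambda$ descends to $G_f$. We
define a decorated graph $D_f$ on $G_f$ as follows; see Figure~\ref{fig:folds}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\fill (0,0) circle (1.6pt);
\fill (1.6,0.6) circle (1.6pt);
\fill (1.6,-0.6) circle (1.6pt);
\draw[->] (0.08,0.05)--(1.5,0.56);
\draw[->] (0.08,-0.05)--(1.5,-0.56);
\node at (0.7,0.58) {$e$};
\node at (0.7,-0.6) {$e'$};
\draw[->,thick] (2.1,0)--(2.6,0);
\fill (3.1,0) circle (1.6pt);
\fill (4.5,0) circle (1.6pt);
\draw[->] (3.18,0)--(4.4,0);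
\node at (2.2,-1.3) {Type I: $T$ unchanged};
\fill (6.6,0) circle (1.6pt);
\fill (8.2,0) circle (1.6pt);
\draw[->] (6.65,0.08) to[bend left=40] (8.12,0.08);
\draw[->] (6.65,-0.08) to[bend right=40] (8.12,-0.08);
\node at (7.4,0.65) {$e$};
\node at (7.4,-0.68) {$e'$};
\draw[->,thick] (8.7,0)--(9.2,0);
\fill (9.7,0) circle (1.6pt);
\fill (11.1,0) circle (1.6pt);
\draw[->] (9.78,0)--(11,0);
\node at (8.8,-1.3) {Type II: $q(e)^{-1}q(e')$ is recorded in $T$};
\end{tikzpicture}
\caption{The two types of folds of edges $e,e'$ with the same origin and the same label in $L$. Left: the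
termini differ; the $Q$-labels are made equal by a gauge change, and the termini are merged. Right: the
termini agree; a lift of $q(e)^{-1}q(e')$ is appended to the tuple, and $Q$-labels are reduced accordingly.
The common origin may coincide with a terminus.}
\label{fig:folds}
\end{figure}

\emph{Type I: $\tau(e)\ne\tau(e')$.} Choose a gauge in which $q(e)=q(e')$, let $q$ descend to $G_f$, and
keep $T$. Such a gauge exists: the factors $g(o(e))=g(o(e'))$ cancel in $q^g(e)=q^g(e')$, so the condition
is
\begin{equation}\label{eq:gauge}
q(e)\,g(\tau(e))^{-1}=q(e')\,g(\tau(e'))^{-1},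
\end{equation}
which holds for $g(\tau(e))=q(e')^{-1}q(e)$ and $g=1$ at all other vertices.

\emph{Type II: $\tau(e)=\tau(e')$.} Choose $t\in T$ and a lift $s\in Q$ of $q(e)^{-1}q(e')$. Put
$T'=[(t,s)]$; then $N_T\subseteq N_{T'}$, and we reduce $q$ modulo $N_{T'}$. Now $q(e)$ and $q(e')$ have
become equal, so $q$ descends to $G_f$. The class of $D_f$ is $T'$.

\begin{lemma}\label{lem:welldef}
Up to isomorphism, $D_f$ is a well-defined decorated graph. An isomorphism $D\cong D'$ carries foldable
pairs to foldable pairs of the same type and yields isomorphic folded graphs. If $f=\{e,e'\}$ is of type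
II, then $\{\bar e,\bar e'\}$ is a foldable pair of type II with the same folded graph.
\end{lemma}

\begin{proof}
Folding preserves connectedness, and (S), because closed paths map to closed paths with the same label.
For type I, any two admissible labelings differ by a gauge change, so suppose that $q$ and $q^g$ both take
equal values on $e,e'$. By \eqref{eq:gauge},
$g(\tau(e))=g(\tau(e'))$, so $g$ descends to $G_f$ and the two results are isomorphic. For type II, the
class $T'$ does not depend on the choice of $t$ or of $s$ by Lemma~\ref{lem:AC}. A gauge
change $g$ replaces $q(e)^{-1}q(e')$ by its conjugate by $g(\tau(e))$, and exchanging $e$ and $e'$ inverts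
it. By Lemma~\ref{lem:AC} neither affects $T'$, and a gauge change of $q$ remains one after reduction
modulo $N_{T'}$.

We have seen in both cases that a gauge change of $q$ does not affect $D_f$ up to isomorphism. The second
statement follows, since a graph isomorphism preserving $\lambda$ respects the definition of foldable
pairs and of their types. For the third, $\bar e$ and
$\bar e'$ have the same origin, terminus and label. The quotient graph is the same, and the recorded
element is $q(\bar e)^{-1}q(\bar e')=q(e)q(e')^{-1}$. This is
$q(e)\,\big(q(e)^{-1}q(e')\big)^{-1}q(e)^{-1}$, a conjugate of the inverse of $q(e)^{-1}q(e')$. So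
the class is the same by Lemma~\ref{lem:AC}.
\end{proof}

A type I fold preserves the rank of the fundamental group of $G$, since it removes one vertex and one
pair of inverse edges. A type II fold lowers this rank by one.

\section{The order of the folds does not matter}\label{sec:confluence}

We first compare two folds of the same graph. Uniqueness of the final result then follows by a standard
induction (Newman's lemma).

\begin{lemma}[local confluence]\label{lem:confluence}
Let $f_1=\{e,e'\}$ and $f_2=\{h,h'\}$ be foldable pairs of $D$, and put $D_i=D_{f_i}$. Then either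
$D_1\cong D_2$, or the image of $f_2$ in $D_1$ and the image of $f_1$ in $D_2$ are foldable pairs, and
folding them gives isomorphic decorated graphs $D_{12}\cong D_{21}$.
\end{lemma}

\begin{proof}
The only identifications of edges in $G_{f_1}$ are $e=e'$ and $\bar e=\bar e'$. So if $h,h'$ have the same
image in $G_{f_1}$, then $\{h,h'\}$ is $\{e,e'\}$ or $\{\bar e,\bar e'\}$. In the first case
$D_1\cong D_2$ trivially. In
the second, foldability of $\{\bar e,\bar e'\}$ means $\tau(e)=\tau(e')$, so $f_1$ is of type II, and
$D_1\cong D_2$ by Lemma~\ref{lem:welldef}. The condition that $\{h,h'\}$ be one of these two sets is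
symmetric in $f_1$ and $f_2$. If it fails, then the images of $h,h'$ in $G_{f_1}$ are distinct, hence
form a foldable pair, and so do the images of $e,e'$ in $G_{f_2}$. Assume this from now on. The pairs may
still share an edge up to inversion. This does no harm: we use only the values of $q$ on
$e,e',h,h'$ and of gauges at the endpoints of these edges.

The graphs underlying $D_{12}$ and $D_{21}$ are the same quotient $\hat G$ of $G$, by all the
identifications belonging to $f_1$ and $f_2$. Recall that a type II fold identifies no vertices, and a
type I fold identifies only the two termini of its pair. Let $t\in T$.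

\emph{Both of type II.} Then both second folds are of type II. If $s_1,s_2\in Q$ lift $q(e)^{-1}q(e')$ and
$q(h)^{-1}q(h')$, both orders give the class $[(t,s_1,s_2)]=[(t,s_2,s_1)]$ and the labels $q$ modulo its
normal closure.

\emph{One of each type.} By symmetry let $f_1$ be of type I and $f_2$ of type II. In $D_1$ the termini of
$h,h'$ are still equal, so the second fold there is of type II. In $D_2$ the vertices are those of $D$, so
the second fold there is of type I. Choose a gauge in $D$ with $q(e)=q(e')$, and let $s$ lift
$q(h)^{-1}q(h')$. With these choices both orders give $[(t,s)]$ and the labels $q$ modulo $N_{(t,s)}$,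
pushed to $\hat G$.

\emph{Both of type I, with $\{\tau(h),\tau(h')\}\ne\{\tau(e),\tau(e')\}$.} Then both second folds are
of type I. Gauge so that $q(e)=q(e')$, push $q$ to $G_{f_1}$, and choose there a gauge change $g_1$ that
makes the labels of $h,h'$ equal. Pulled back to $V$, it takes equal values at $\tau(e)$ and $\tau(e')$,
so it does not disturb the equality of the labels of $e,e'$. Thus some labeling in the gauge class of $q$
is equal on $e,e'$ and also equal on $h,h'$. Both $D_{12}$ and $D_{21}$ are obtained by pushing this
labeling to $\hat G$, with the class $T$.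

\emph{Both of type I, with $\{\tau(h),\tau(h')\}=\{\tau(e),\tau(e')\}$.} This is the case in which the two
orders record elements coming from different edges. Both second folds are of type II. Interchanging
$h$ and $h'$ if necessary, let $\tau(h)=\tau(e)$ and $\tau(h')=\tau(e')$. Gauge so that $q(e)=q(e')$, put
$a=q(h)^{-1}q(h')\in Q/N_T$, and let $s\in Q$ lift $a$.

For $D_{12}$, the first fold needs no gauge change, and the second records $s$. So the class is
$T'=[(t,s)]$, and the labels are $q$ modulo $N_{T'}$.

For $D_{21}$, use the gauge change $g$ with $g(\tau(e'))=a$ and $g=1$ elsewhere; in particular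
$g(\tau(e))=1$, since $\tau(e)\ne\tau(e')$. Then $q^g(h)=g(o(h))q(h)$ and
$q^g(h')=g(o(h))q(h')a^{-1}=g(o(h))q(h)$, so $h,h'$ can be folded. Since the factors
$g(o(e))=g(o(e'))$ cancel, the second fold records a lift of
\[
q^g(e)^{-1}q^g(e')=q(e)^{-1}q(e')\,a^{-1}=a^{-1},
\]
for instance $s^{-1}$, so the class is $[(t,s^{-1})]=T'$. The labels are $q^g$ modulo $N_{T'}$. But $a$
becomes trivial modulo $N_{T'}$, so $g$ becomes trivial and $q^g$ agrees with $q$. Hence
$D_{21}\cong D_{12}$.
\end{proof}

\begin{lemma}\label{lem:terminal}
If $D$ has no foldable pair, its graph is the rose with one vertex and $n$ loops labeled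
$x_1,\dots,x_n$ (together with their inverses).
\end{lemma}

\begin{proof}
A path is reduced if no edge in it is followed by its inverse. In $G$, a reduced path has a reduced label:
if $\lambda(e_{j+1})=\lambda(e_j)^{-1}$ for consecutive edges, then $\bar e_j$ and $e_{j+1}$ have the same
origin and label, so they are equal, and the path is not reduced. Let $v$ be a vertex and $i\le n$. By
(S) there is a closed path at $v$ whose label equals $x_i$ in $X$, and we may take it reduced. Its label is
then a reduced word equal to $x_i$, that is, the single letter $x_i$. So there is a loop at $v$ labeled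
$x_i$. Every edge starting at $v$ has the same label as one of these loops or its inverse, hence is equal
to it. By connectedness, $v$ is the only vertex.
\end{proof}

\begin{lemma}\label{lem:unique}
All maximal sequences of folds starting at $D$ are finite and end at the same decorated graph, up to
isomorphism.
\end{lemma}

\begin{proof}
A fold lowers the number of edges, so the sequences are finite. For uniqueness we use induction on the
number of edges; nothing is to be shown if $D$ has no foldable pair. Let two maximal sequences
begin with the folds $D\to D_1$ and $D\to D_2$. By induction, all maximal sequences from $D_i$ end at one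
graph $R_i$. If $D_1\cong D_2$, then $R_1\cong R_2$, because by Lemma~\ref{lem:welldef} isomorphisms
transport sequences of folds. Otherwise take $D_{12}$
and $D_{21}$ as in Lemma~\ref{lem:confluence}. A maximal sequence from $D_{12}$ ends at $R_1$, one from
$D_{21}$ ends at $R_2$, and $D_{12}\cong D_{21}$. Hence $R_1\cong R_2$.
\end{proof}

Let $I(D)$ be the AC class belonging to the final decorated graph. By Lemmas~\ref{lem:unique}
and~\ref{lem:welldef}, $I(D)=I(D_f)$ for every
fold, and $I(D)=I(D')$ if $D\cong D'$. One more invariance is needed, because cancellation in words leaves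
dangling edges behind. Let $D'$ be obtained from $D$ by adding a \emph{spike}: a new vertex $v'$ and a new
edge $d$ (with its inverse) from a vertex $v$ of $D$ to $v'$, with arbitrary labels $\lambda(d)\in L$ and
$q(d)\in Q/N_T$.

\begin{lemma}\label{lem:spike}
If $D'$ is $D$ with a spike added, then $I(D')=I(D)$.
\end{lemma}

\begin{proof}
We use induction on the number of edges of $D$. Suppose that $D$ has a foldable pair $f$. It is
foldable in $D'$, with the same type. Extending gauges by $1$ at $v'$, we see that $D'_f$ is $D_f$ with a
spike added. So $I(D')=I(D'_f)=I(D_f)=I(D)$. If $D$ has no foldable pair, it is a rose by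
Lemma~\ref{lem:terminal}, and it has a loop or inverse loop $l$ at $v$ with $\lambda(l)=\lambda(d)$.
Since $\tau(l)=v\ne v'=\tau(d)$, folding $\{l,d\}$ is of type I and gives a rose with the same class $T$.
This rose has no foldable pair, so $I(D')=T=I(D)$.
\end{proof}

\section{The invariant of a tuple}\label{sec:tuples}

Let $v=((a_1,c_1),\dots,(a_N,c_N))$ be a tuple in $X\times Q$ such that $a_1,\dots,a_N$ generate $X$.
Choose \emph{nonempty}, possibly unreduced, words $W_i$ in $L$ with value $a_i$; for $a_i=1$ take for
example $x_1x_1^{-1}$. Let $D(W,c)$ be the following decorated graph. There is a central vertex and, for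
each $i$, a petal: a cycle of $|W_i|$ edges through the center reading $W_i$. The class $T$ is that of the
empty tuple, so $N_T=1$, and $q$ is any labeling for which the product along the $i$-th petal is $c_i$.
Condition (S) holds at the center, because the $a_i$ generate $X$.

The choice of $q$ does not matter up to isomorphism. On a petal $e_1\cdots e_l$ with interior vertices
$p_1,\dots,p_{l-1}$ in this order, the gauge change $g(p_j)=q(e_1)\cdots q(e_j)$, with $g=1$ at the
center, turns the labels into $1,\dots,1,c_i$.

\begin{lemma}\label{lem:words}
The class $I(D(W,c))$ depends only on the tuple $v$, not on the words $W_i$.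
\end{lemma}

\begin{proof}
We change one word $W_i$ at a time. Any two nonempty words $W,W'$ with the same value are connected by
insertions and deletions of subwords $xx^{-1}$, $x\in L$, passing only through nonempty words: insertions
lead from $W$ to $WW'^{-1}W'$, and deletions then reduce the prefix $WW'^{-1}$, whose value is $1$, to
the empty word. So let $W_i=UV$ be nonempty, and compare it with $Uxx^{-1}V$.

In the decorated graph for the longer word, let $e_j,e_{j+1}$ be the two inserted edges. Since the petal
has other edges, we can choose $q=1$
on both. The edges $\bar e_j$ and $e_{j+1}$ have the same origin, the same label $x^{-1}$, and the same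
value of $q$. The petal has length at least $3$, so their termini $o(e_j)$ and $\tau(e_{j+1})$ are
different. Thus the pair is foldable of type I, and folding it yields $D(W,c)$ with a spike added. Apply
Lemma~\ref{lem:spike}.
\end{proof}

So we may write $J(v)=I(D(W,c))$. A Nielsen move on $v$ does not change the subgroup generated by the
$a_i$, so $J$ is defined for every tuple Nielsen equivalent to $v$.

\begin{lemma}\label{lem:nielsen}
$J$ is invariant under Nielsen moves.
\end{lemma}

\begin{proof}
Permuting the entries does not change the decorated graph. If the $i$-th entry is inverted, we may use the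
inverse word, that is, read the $i$-th petal backward; the graph is again the same. For the move
$(a_1,c_1)\mapsto(a_1,c_1)(a_2,c_2)$ let $D=D(W,c)$, and let $D'$ be the decorated graph with
$W_1W_2$ and $c_1c_2$ in place of $W_1$ and $c_1$. Recall that $W_1$ and $W_2$ are nonempty. The idea is
to zip up the part of the first petal that reads $W_2$ along the second petal.

In $D'$ let $f'_1\cdots f'_l$ be the part of the first petal reading $W_2$, and let $f_1\cdots f_l$ be the
second petal. Choose $q(f'_1)=q(f_1)=c_2$ and $q(f'_j)=q(f_j)=1$ for $j\ge2$, and labels with product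
$c_1$ on the part reading $W_1$. Fold successively the pairs
$\{\bar f'_l,\bar f_l\},\dots,\{\bar f'_1,\bar f_1\}$. At each step the two edges have the same origin,
namely the center for $j=l$ and the vertex merged in the preceding step for $j<l$, and the same values
of $\lambda$ and $q$. The vertex $o(f'_j)$ is an interior vertex of the first petal (for $j=1$ because
$W_1$ is nonempty) and has not yet been identified with any other vertex. So it differs from $o(f_j)$, the
fold is of type I, and no gauge change is needed. After the last fold the part reading $W_1$ is a closed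
petal with product $c_1$, and what we have is $D$. Hence $I(D')=I(D)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:inv}]
It suffices to show that $J=[w]$ for the tuple $\big((x_i,u_i)_i,(1,w_j)_j\big)$; the same then holds with
primes, and Lemma~\ref{lem:nielsen} gives $[w]=[w']$. Use the words $x_i$ for $i\le n$ and $x_1x_1^{-1}$
for the remaining entries. The graph is the rose with loops $x_1,\dots,x_n$ and, for each $j\le k$, a
further petal $d_jd'_j$ with $\lambda(d_j)=x_1$ and $\lambda(d'_j)=x_1^{-1}$; let $q(d_j)=w_j$ and
$q(d'_j)=1$. The edges $\bar d_j$ and $d'_j$ both lead from the interior vertex of this petal to the center,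
with label $x_1^{-1}$. Folding them is of type II and records $q(\bar d_j)^{-1}q(d'_j)$, for which we may
choose the lift $w_j$. When this has
been done for $j=1,\dots,k$, the class is $[(w_1,\dots,w_k)]$, and the graph is the rose with $k$ spikes.
Folding each spike with the loop $x_1$ is of type I and leaves the class unchanged. The result is a rose
without foldable pairs.
\end{proof}

Note that the elements $u_i$ do not enter the class. They only affect the labels of the loops of the final
rose.

\section{Lifting AC moves, and the proofs of the main theorems}\label{sec:lift}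

The next lemma is the observation of Section~\ref{ss:what} in general form. The generation
hypothesis is used to lift conjugations.

\begin{lemma}\label{lem:lift}
Let $F$ be a free group, $\xi:F\to X$ and $\eta:F\to Q$ homomorphisms, and
$(z_1,\dots,z_n,b_1,\dots,b_k)$ a basis of $F$ with $\xi(b_j)=1$ for all $j$. Suppose that
$\eta(z_1),\dots,\eta(z_n)$ generate $Q$. If $w'\sim(\eta(b_j))_j$ in $Q$, there are
$b''_1,\dots,b''_k\in F$ such that $(z,b'')$ is a basis of $F$, $\xi(b''_j)=1$ and $\eta(b''_j)=w'_j$ for
all $j$.
\end{lemma}

\begin{proof}
By induction along a chain of AC moves it suffices to lift a single move. Permutations, inversions and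
$t_i\mapsto t_it_j$ are lifted by the same move on $b$. To lift $t_i\mapsto gt_ig^{-1}$, choose
$h\in\langle z_1,\dots,z_n\rangle$ with $\eta(h)=g$ and replace $b_i$ by $hb_ih^{-1}$. Since $h$ is a word
in $z$, the result is again a basis, and $\xi(hb_ih^{-1})=\xi(h)\xi(h)^{-1}=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Replacing $Q$ by $\eta(F)$, we may assume that $\eta(z_1),\dots,\eta(z_n)$ generate $Q$. Extend $z$ and
$z'$ to bases $(z,\tilde b)$ and $(z',\tilde b')$ of $F$. To make the first components of the additional
elements trivial, choose words $s_j,s'_j$ with $s_j(x)=\xi(\tilde b_j)$ and $s'_j(x)=\xi(\tilde b'_j)$,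
and put
\[
b_j=\tilde b_j\,s_j(z)^{-1},\qquad b'_j=\tilde b'_j\,s'_j(z')^{-1}.
\]
Then $(z,b)$ and $(z',b')$ are bases of $F$, and $\xi(b_j)=\xi(b'_j)=1$ because
$\xi(z_i)=\xi(z'_i)=x_i$. By Nielsen's theorem their images
\[
\big((x_i,\eta(z_i))_i,(1,\eta(b_j))_j\big)\quad\text{and}\quad
\big((x_i,\eta(z'_i))_i,(1,\eta(b'_j))_j\big)
\]
in $X\times Q$ are Nielsen equivalent, so $\eta(b)\sim\eta(b')$ by Theorem~\ref{thm:inv}.
Lemma~\ref{lem:lift} provides a basis $(z,b'')$ of $F$ with $\pi(b''_j)=(1,\eta(b'_j))=\pi(b'_j)$. Let
$\kappa$ be the automorphism with $\kappa(z'_i)=z_i$ and $\kappa(b'_j)=b''_j$. Since $\pi(z'_i)=\pi(z_i)$,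
the homomorphisms $\pi\kappa$ and $\pi$ agree on the basis $(z',b')$, so $\pi\kappa=\pi$.
\end{proof}

For the rest of this section $F=X*Y$, and $\pi,\xi,\eta,z$ are as in Section~1.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:general} with $k=n$, $Q=Y$ and $z'_i=\alpha(z_i)$. The tuple $z'$ extends
to the basis $(\alpha(z),\alpha(y))$; condition (i) says $\pi(z'_i)=\pi(z_i)$; and the elements
$\eta(z_i)=y_i$ generate $Y$. We obtain $\kappa\in\mathscr K_n$ with $\kappa\alpha(z_i)=z_i$.
\end{proof}

Condition (ii) was not used. Let $\mathrm{Fix}(Z)\le\mathrm{Aut}(X*Y)$ be the pointwise stabilizer of $Z$.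

\begin{corollary}\label{cor:ii}
$\{\alpha\in\mathrm{Aut}(X*Y):\alpha\text{ satisfies {\rm(i)}}\}=\mathscr K_n\cdot\mathrm{Fix}(Z)$.
\end{corollary}

\begin{proof}
If $\alpha$ satisfies (i), the preceding proof gives $\kappa\in\mathscr K_n$ with
$\kappa\alpha\in\mathrm{Fix}(Z)$, so $\alpha=\kappa^{-1}(\kappa\alpha)$ lies in the product. Conversely, for
$\kappa\in\mathscr K_n$ and $\beta\in\mathrm{Fix}(Z)$ we have $\pi\kappa\beta(z_i)=\pi\beta(z_i)=\pi(z_i)$.
\end{proof}

For the classification recall that $w(\alpha)=(\eta\alpha(y_1),\dots,\eta\alpha(y_n))$.

\begin{corollary}\label{cor:class}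
The map $\alpha\mapsto w(\alpha)$ induces a bijection from $\mathscr K_n\backslash\mathscr A_n$ onto the
set of $n$-tuples of elements of $Y$ that are AC equivalent (without stabilization) to
$(y_1,\dots,y_n)$. Moreover, for an $n$-tuple $w$ of elements of $Y$ the following are equivalent:
\begin{enumerate}
\item[(a)] $w\sim y$ in $Y$;
\item[(b)] $w=w(\alpha)$ for some $\alpha\in\mathscr A_n$;
\item[(c)] $\big((x_i,y_i)_i,(1,w_i)_i\big)$ is Nielsen equivalent in $X\times Y$ to
$\big((x_i,1)_i,(1,y_i)_i\big)$.
\end{enumerate}
\end{corollary}

\begin{proof}
For $\alpha,\alpha'\in\mathscr A_n$, comparing $\pi\alpha$ and $\pi\alpha'$ on the basis $(z,y)$ shows that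
$w(\alpha)=w(\alpha')$ if and only if $\pi\alpha=\pi\alpha'$. This means $\pi\alpha'\alpha^{-1}=\pi$,
that is, $\alpha'\alpha^{-1}\in\mathscr K_n$. So the induced map is well defined and injective, and the
equivalence of (a) and (b) says that its image is as stated.

(a)$\Rightarrow$(b): Lemma~\ref{lem:lift} with $Q=Y$ and $b=y$ gives a basis $(z,b'')$ with
$\pi(b''_i)=(1,w_i)$. The automorphism $\beta$ with $\beta(z_i)=z_i$ and $\beta(y_i)=b''_i$ lies in
$\mathscr A_n$, and $w(\beta)=w$.

(b)$\Rightarrow$(c): The tuples in (c) are the images under $\pi$ of the bases $(\alpha(z),\alpha(y))$ and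
$(x,y)$ of $X*Y$.

(c)$\Rightarrow$(a): This is Theorem~\ref{thm:inv} with $Q=Y$.
\end{proof}

Consequently, the Andrews--Curtis conjecture (without stabilization) for rank $n$, which says that every
$n$-tuple normally generating $Y$ is AC equivalent to $y$, is equivalent to the statement that every
$n$-tuple normally generating $Y$ is of the form $w(\alpha)$ with $\alpha\in\mathscr A_n$.
Theorem~\ref{thm:main} holds independently of that conjecture.

\section{The generation hypothesis is needed}\label{sec:sharp}

The relation $\sim$ in Theorem~\ref{thm:inv} permits conjugation by all of $Q$, while the proof of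
Lemma~\ref{lem:lift} lifts only conjugations by elements of
$\langle\eta(z_1),\dots,\eta(z_n)\rangle$. This gap is real.

\begin{proposition}\label{prop:sharp}
The hypothesis in Theorem~\ref{thm:general} that $\eta(z_1),\dots,\eta(z_n)$ generate $\eta(F)$ cannot be
dropped.
\end{proposition}

\begin{proof}
Let $n=k=1$, $F=\langle z,b\rangle$ free of rank $2$, and $Q=S_5$. Put $\xi(z)=x$, $\xi(b)=1$,
$\eta(z)=\zeta=(1\,2)$ and $\eta(b)=t=(1\,2\,3\,4\,5)$. The elements $\zeta$ and $t$ generate $S_5$, so there
is $h\in F$ with $\eta(h)=(3\,4)$. Let $z'=hzh^{-1}$. It belongs to the basis $(hzh^{-1},hbh^{-1})$. Since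
$X$ is abelian and $(3\,4)$ commutes with $(1\,2)$, we have $\pi(z')=\pi(z)$. So all other hypotheses of
Theorem~\ref{thm:general} hold.

Suppose that $\kappa\in\mathrm{Aut}(F)$ satisfies $\pi\kappa=\pi$ and $\kappa(z')=z$. Then
$\beta(f)=\kappa(hfh^{-1})$ defines an automorphism with $\beta(z)=z$. We claim that
\begin{equation}\label{eq:beta}
\beta(b)=z^ab^{\pm1}z^{c}\qquad\text{for some integers }a,c.
\end{equation}
Indeed, since $(z,\beta(b))$ is a basis, $\beta(b)$ is not a power of $z$. So $\beta(b)=z^avz^c$ with a
reduced word $v$ that begins and ends with $b^{\pm1}$, and $z,v$ generate $F$. Write $v=pv'p^{-1}$ without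
cancellation, with $v'$ cyclically reduced. For $m\ne0$ the word $p\,v'^m\,p^{-1}$ is reduced, and it begins
and ends with $b^{\pm1}$. Therefore an alternating product of nontrivial powers of $z$ and of $v$ becomes
a reduced word when each $v^m$ is written in this form. Since $z,v$ generate $F$, some such product equals
$b$, and this is possible only if it is a single
power $v^m$ of length $1$. Then $p$ is empty and $v=v'$ has length $1$, so $v=b^{\pm1}$, which proves
\eqref{eq:beta}.

Now $\pi\beta(b)=\pi\kappa(hbh^{-1})=\pi(hbh^{-1})$. The first component of $\pi(hbh^{-1})$ is $1$, and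
that of $\pi\beta(b)$ is $x^{a+c}$, so $c=-a$. The second components give
\[
\zeta^at^{\pm1}\zeta^{-a}=(3\,4)\,t\,(3\,4)=(1\,2\,4\,3\,5).
\]
But the left side is one of $(1\,2\,3\,4\,5)$, $(1\,5\,4\,3\,2)$ (for $a$ even), $(1\,3\,4\,5\,2)$,
$(1\,2\,5\,4\,3)$ (for $a$ odd). None of them sends $1$ to $2$ and $2$ to $4$, a contradiction.
\end{proof}

\begin{thebibliography}{1}

\bibitem{FHD}
\emph{Free Heegaard diagrams and extended Nielsen transformations, II},
doi:10.1215/ijm/1256048321,
\url{https://www.projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.1215%2Fijm%2F1256048321&isResultClick=True}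

\end{thebibliography}

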